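\title{The classes between zonoids and centrally symmetric convex bodies do not form a chain}

\begin{abstract}
For $1\le j\le d-1$ let $\mathcal K(j)$ be the class of centrally symmetric convex bodies in $\mathbb E^d$ whose $j$-dimensional projection volumes are the cosine transform of a nonnegative measure on the Grassmannian of $j$-dimensional subspaces. The class $\mathcal K(1)$ consists of the zonoids and $\mathcal K(d-1)$ of all centrally symmetric bodies, and one may expect that $\mathcal K(1)\subsetneq\mathcal K(2)\subsetneq\dots\subsetneq\mathcal K(d-1)$. We show that this is false: for example, $\mathcal K(2)\not\subseteq\mathcal K(3)$ in every dimension $d\ge40$. The tool is an exact criterion that decides membership in $\mathcal K(j)$ for bodies of revolution through a function of one real variable. We also show that the classes are pairwise different, that $\mathcal K(i)\cap\mathcal K(j)\subseteq\mathcal K(i+j)$, and that for fixed $j<k$ the inclusion $\mathcal K(j)\subseteq\mathcal K(k)$ holds in all large dimensions exactly when $j$ divides $k$.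
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The classes $\mathcal K(j)$}
Let $d\ge3$. A convex body is a nonempty compact convex subset of Euclidean space $\mathbb E^d$. We write $\mathcal L_j^d$ for the Grassmannian of $j$-dimensional linear subspaces, $P_E$ for the orthogonal projection onto a subspace $E$, $K|E=P_E(K)$, and $\operatorname{vol}_j$ for $j$-dimensional volume. For $E,F\in\mathcal L_j^d$ let $|\langle E,F\rangle|$ be the absolute value of the determinant of the projection of $E$ onto $F$. In orthonormal bases of $E$ and $F$ the projections $E\to F$ and $F\to E$ have transposed matrices, so $|\langle E,F\rangle|$ is symmetric, and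
\[
\operatorname{vol}_j(A|E)=|\langle E,F\rangle|\operatorname{vol}_j(A)\qquad\text{for every convex body }A\subset F .
\]
For lines spanned by unit vectors $u$ and $a$ it equals $|\langle u,a\rangle|$.

For $1\le j\le d-1$ let $\mathcal K(j)$ be the class of centrally symmetric convex bodies $K\subset\mathbb E^d$ for which there is a finite nonnegative Borel measure $\rho$ on $\mathcal L_j^d$ with
\begin{equation}\label{eq:def}
\operatorname{vol}_j(K|E)=\int_{\mathcal L_j^d}|\langle E,F\rangle|\,\rho(dF)\qquad\text{for all }E\in\mathcal L_j^d .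
\end{equation}
In words: the $j$-dimensional shadows of $K$ have the same volumes as the total shadows of a cloud of flat $j$-dimensional pieces, whose volume is distributed over the directions according to $\rho$. Condition \eqref{eq:def} does not change under translations of $K$, so we always assume $K=-K$.

The two extreme classes are easy to name. For $j=1$ the left side of \eqref{eq:def} is the width $2h_K(u)$, where $h_K(u)=\max_{x\in K}\langle x,u\rangle$ is the support function, and \eqref{eq:def} says that $h_K$ is a superposition of support functions of segments: $\mathcal K(1)$ is the class of zonoids. For $j=d-1$ we have $|\langle u^\perp,a^\perp\rangle|=|\langle u,a\rangle|$, and Cauchy's projection formula, recalled as \eqref{eq:cauchy} below, is a representation \eqref{eq:def} in which the flat pieces are the surface elements of $K$: $\mathcal K(d-1)$ is the class of all centrally symmetric convex bodies. A zonotope, that is, a sum of segments with directions $z_1,\dots,z_l$, lies in every class, because the volume of its projection onto $E$ is the sum of the volumes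 of the projections of the parallelotopes spanned by $j$ of the vectors $z_i$. In general, Weil \cite{Weil} showed that $\mathcal K(1)\subseteq\mathcal K(j)\subseteq\mathcal K(d-1)$.

So the condition is strongest for $j=1$ and void for $j=d-1$, and it is natural to guess that it weakens step by step. This is the question posed in \cite{OU}, where it is described as open:
\begin{quote}
\emph{Is $\mathcal K(j)\subsetneq\mathcal K(j+1)$ for every $d\ge3$ and every $1\le j\le d-2$?}
\end{quote}

\subsection*{Results}
The answer is no. Equality of two classes never occurs; what fails is the inclusion.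

\begin{theorem}\label{thm:main}
Let $j\ge2$, let $r\ge18$ be an integer with $(3/2)^r\ge25j$, and let $d\ge j+2+2r$. Then $\mathcal K(j)\not\subseteq\mathcal K(j+1)$ in $\mathbb E^d$. In particular this holds for $2\le j\le59$ and all $d\ge j+38$, for example for $j=2$ and $d\ge40$.
\end{theorem}

The guess was that the set of indices $i$ with $K\in\mathcal K(i)$ is closed under $i\mapsto i+1$. The next theorem shows that it is closed under addition, and that in high dimensions divisibility takes the place of the order of the integers.

\begin{theorem}\label{thm:structure}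
\begin{enumerate}
\item[(a)] If $1\le j<k\le d-1$, then $\mathcal K(k)\not\subseteq\mathcal K(j)$. In particular $\mathcal K(1),\dots,\mathcal K(d-1)$ are pairwise different.
\item[(b)] If $i+j\le d-1$, then $\mathcal K(i)\cap\mathcal K(j)\subseteq\mathcal K(i+j)$. Hence $j\mid k$ and $j<k\le d-1$ imply $\mathcal K(j)\subsetneq\mathcal K(k)$.
\item[(c)] Given $j,N\ge1$ there is $d_0$ such that for every $d\ge d_0$ there is $K\subset\mathbb E^d$ with
\[
\{i\le N:K\in\mathcal K(i)\}=\{i\le N: j\mid i\}.
\]
Hence, for fixed $j<k$, the inclusion $\mathcal K(j)\subseteq\mathcal K(k)$ holds in all dimensions $d>k$ if $j\mid k$, and fails in all sufficiently large dimensions if $j\nmid k$.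
\item[(d)] $\mathcal K(j)\subsetneq\mathcal K(j+1)$ holds for $j=1$ and for $j=d-2$. So the chain of strict inclusions is correct for $d=3$ and $d=4$.
\end{enumerate}
\end{theorem}

We do not decide whether $\mathcal K(j)\subseteq\mathcal K(j+1)$ for the pairs $(d,j)$ that these theorems do not cover, for example for $d=5$, $j=2$.

\subsection*{A criterion for bodies of revolution}
To show that a body is \emph{not} in $\mathcal K(j)$ one has to exclude all measures on a Grassmannian, and to show that it \emph{is} one has to produce such a measure. Both tasks reduce to one real variable if the body has rotational symmetry.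

Fix a unit vector $e$ and let $G\cong O(d-1)$ be the group of linear isometries that fix $e$. A \emph{body of revolution} is a $G$-invariant convex body $K$ with $K=-K$. Choose a unit vector $w\perp e$, let $M=K\cap\operatorname{span}(w,e)$ be the meridian section, and let $u_\varphi=\cos\varphi\,w+\sin\varphi\,e$ be the unit vector of latitude $\varphi$. Write $M^{u}=\{y\in M:\langle y,u\rangle=h_M(u)\}$ for the support set of $M$ in direction $u$. The \emph{profile} of $K$ is the function
\[
p_K(\tau)=\min\{\langle y,w\rangle: y\in M^{u_\varphi}\},\qquad \tau=\tan^2\varphi\in(0,\infty),\quad \varphi\in(0,\pi/2).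
\]
It does not depend on $w$, since $G$ is transitive on the unit vectors of $e^\perp$. For a smooth, strictly convex body, $p_K(\tau)$ is the distance from the axis at which the outer normal has latitude $\varphi$.

Let $(x)_+^\gamma=\max(x,0)^\gamma$ for $\gamma>0$ and $(x)_+^0=\mathbf 1_{x>0}$. For $\gamma\ge0$ let $N_\gamma$ be the set of finite functions on $(0,\infty)$ of the form
\begin{equation}\label{eq:N}
f(\tau)=c+\int_{(0,\infty)}(v-\tau)_+^\gamma\,\mu(dv),\qquad c\ge0,\quad \mu\ge0\text{ a Borel measure on }(0,\infty).
\end{equation}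

\begin{theorem}\label{thm:criterion}
Let $1\le j\le d-1$. A body of revolution $K\subset\mathbb E^d$ lies in $\mathcal K(j)$ if and only if $p_K^{\,j}\in N_{(d-1-j)/2}$.
\end{theorem}

\subsection*{Why the chain breaks}
The sets $N_\gamma$ grow as $\gamma$ decreases (Lemma~\ref{lem:N}). When $j$ is replaced by $j+1$, the criterion changes in two ways: the index $\gamma$ drops by $\frac12$, which favors the inclusion, and the function $f=p_K^{\,j}$ is replaced by the fractional power $f^{(j+1)/j}$. In high dimension the first change is a small gain, while the second can do harm, because a smooth function in $N_\gamma$ has $(-1)^nf^{(n)}\ge0$ for all integers $1\le n\le\gamma+1$, and fractional powers need not respect these signs.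

Take $j=2$ and a body with $p_K^{\,2}=1+x$, where $x=\frac12e^{-\tau}$. Constants and decaying exponentials lie in every $N_\gamma$, so $K\in\mathcal K(2)$ in every dimension. But
\[
p_K^{\,3}=(1+x)^{3/2}=1+\tfrac32x+\tfrac38x^2-\tfrac1{16}x^3+\tfrac3{128}x^4-\cdots
\]
contains $e^{-3\tau}$ with a negative coefficient. The operator $(-d/d\tau)^n$ multiplies $x^k$ by $k^n$, so at the point $x=\xi^n$ the $k$-th term of the derivative is the $k$-th coefficient times $(k\xi^k)^n$. The ratio of consecutive values of $k\xi^k$ is $\frac{k+1}k\xi$; if $\frac23<\xi<\frac34$, it exceeds $1$ for $k\le2$ and is less than $1$ for $k\ge3$, so $k\xi^k$ is largest at $k=3$. For large $n$ the negative term therefore outweighs all others, $p_K^{\,3}\notin N_{n-1}$, and $K\notin\mathcal K(3)$ as soon as $(d-4)/2\ge n-1$.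

Sections~\ref{sec:profiles}--\ref{sec:counter} turn this sketch into proofs of Theorem~\ref{thm:main} and of the non-inclusions in Theorem~\ref{thm:structure}, with Theorem~\ref{thm:criterion} taken for granted. Sections~\ref{sec:area} and~\ref{sec:criterion} prove Theorem~\ref{thm:criterion} and use nothing from Sections~\ref{sec:N} and~\ref{sec:counter}. Section~\ref{sec:sums} proves the inclusions.

\section{Profiles}\label{sec:profiles}

Let $K$ be a body of revolution and $\Pi=\operatorname{span}(w,e)$. The isometry that fixes $\Pi$ pointwise and acts as $-1$ on $\Pi^\perp$ lies in $G$, and the midpoint of a point $x\in K$ and its image is $P_\Pi x$. Hence $M=K|\Pi$ and $h_M=h_K$ on $\Pi$. The isometry that fixes $e$ and acts as $-1$ on $e^\perp$ shows that $M$ is symmetric with respect to the axis. We describe points of $\Pi$ by their coordinates $(\xi,\eta)$ in the basis $w,e$, and put $R=h_K(w)$. Let $B$ be the unit ball of $\mathbb E^d$.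

\begin{lemma}\label{lem:profile}
Let $K$ and $L$ be bodies of revolution.
\begin{enumerate}
\item[(i)] $0\le p_K\le R$.
\item[(ii)] Let $\varphi_0\in(0,\pi/2)$, $\tau_0=\tan^2\varphi_0$, $\varphi\in(0,\pi/2]$ and $(\xi,\eta)\in M^{u_\varphi}$. If $\xi<p_K(\tau_0)$, then $\varphi>\varphi_0$. If $\xi>p_K(\tau_0)$, then $\varphi\le\varphi_0$.
\item[(iii)] $p_K$ is nonincreasing and right-continuous.
\item[(iv)] $p_{K+L}=p_K+p_L$, and $p_{\varepsilon B}=\varepsilon\cos\varphi$ for $\varepsilon\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $(\xi,\eta)\in M^{u_\varphi}$ had $\xi<0$, then $(-\xi,\eta)\in M$ would have a larger inner product with $u_\varphi$. The upper bound is the definition of $R$.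

For (ii) and (iii) we show first that support points move toward the axis as the latitude grows:
\begin{equation}\label{eq:mono}
0<\varphi<\varphi'\le\pi/2,\quad y\in M^{u_\varphi},\quad y'\in M^{u_{\varphi'}}\quad\Longrightarrow\quad\langle y,w\rangle\ge\langle y',w\rangle .
\end{equation}
With $y-y'=(\xi,\eta)$ we have $\xi\cos\varphi+\eta\sin\varphi\ge0\ge\xi\cos\varphi'+\eta\sin\varphi'$. Multiply the left expression by $\sin\varphi'$, the right one by $\sin\varphi$, and subtract: $\xi\sin(\varphi'-\varphi)\ge0$.

(ii) If $\varphi<\varphi_0$, then $\xi\ge p_K(\tau_0)$ by \eqref{eq:mono}, and if $\varphi=\varphi_0$, the same holds because $p_K(\tau_0)$ is a minimum. This is the first claim. If $\varphi>\varphi_0$, then $\xi\le p_K(\tau_0)$ by \eqref{eq:mono}, which is the second.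

(iii) Monotonicity follows from \eqref{eq:mono}. As $\varphi_n\downarrow\varphi$, the values $p_K(\tan^2\varphi_n)$ increase to a limit that is at most $p_K(\tan^2\varphi)$. The support points that realize these values have a limit point in $M^{u_\varphi}$, so the limit is also at least $p_K(\tan^2\varphi)$.

(iv) The meridian section of $K+L$ is $(K+L)|\Pi=K|\Pi+L|\Pi$, the support set of a sum is the sum of the support sets, and the minimum of a linear function over a sum of sets is the sum of the minima. The support set of $\varepsilon B$ is $\{\varepsilon u_\varphi\}$.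
\end{proof}

\begin{example}\label{ex:three}
The ball has $p_B=\cos\varphi=(1+\tau)^{-1/2}$. For the cylinder $(B\cap e^\perp)+[-e,e]$ every support set $M^{u_\varphi}$ is the corner $(1,1)$, so $p=1$. For the double cone $\operatorname{conv}\bigl((B\cap e^\perp)\cup\{\pm e\}\bigr)$ the support set is the point $(1,0)$ for $\varphi<\pi/4$, the edge from $(1,0)$ to $(0,1)$ for $\varphi=\pi/4$, and the point $(0,1)$ for $\varphi>\pi/4$, so $p=\mathbf 1_{\tau<1}$.
\end{example}

The kernel $(v-\tau)_+^\gamma$ of Theorem~\ref{thm:criterion} can be found by hand in the smallest case.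

\begin{example}[$d=3$, $j=1$]\label{ex:R3}
Let $w,w',e$ be an orthonormal basis, let $0<s<1$ and $v=s^2/(1-s^2)$. Rotate a unit segment about the axis: put $a_\theta=s(\cos\theta\,w+\sin\theta\,w')+\sqrt{1-s^2}\,e$ and let $Z_v$ be the zonoid with
\[
h_{Z_v}(u)=\frac1{2\pi}\int_0^{2\pi}\tfrac12|\langle u,a_\theta\rangle|\,d\theta .
\]
It is a body of revolution, and \eqref{eq:def} holds with the uniform distribution on the lines spanned by the $a_\theta$. Since $\langle u_\varphi,a_\theta\rangle=0$ for at most two values of $\theta$, the support function is differentiable at $u_\varphi$, and the support set is the single point $\nabla h_{Z_v}(u_\varphi)=\frac1{4\pi}\int_0^{2\pi}\operatorname{sgn}\langle u_\varphi,a_\theta\rangle\,a_\theta\,d\theta$. The sign is negative exactly when $\cos\theta<-\sqrt{\tau/v}$. For $\tau\ge v$ this never happens, and the $w$-coordinate is $\frac s{4\pi}\int_0^{2\pi}\cos\theta\,d\theta=0$. For $\tau<v$ let $\cos\theta_0=\sqrt{\tau/v}$ with $0<\theta_0<\pi/2$; the $w$-coordinate is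
\[
\frac s{4\pi}\Bigl(\int_0^{2\pi}\cos\theta\,d\theta-2\int_{\pi-\theta_0}^{\pi+\theta_0}\cos\theta\,d\theta\Bigr)=\frac s\pi\sin\theta_0=\frac s\pi\Bigl(1-\frac\tau v\Bigr)^{1/2}.
\]
Since $s^2/v=1/(1+v)$, this gives
\[
p_{Z_v}(\tau)=\frac1\pi\,(1+v)^{-1/2}\,(v-\tau)_+^{1/2}.
\]
For $s=1$ the segments are horizontal, the sign is that of $\cos\theta$, and the profile is the constant $1/\pi$; for $s=0$ the body is a vertical segment with profile $0$. Profiles add under Minkowski addition, so sums of dilates of these bodies have their profiles in $N_{1/2}$, as Theorem~\ref{thm:criterion} requires. The example also shows why $\tau=\tan^2\varphi$ is the right variable: in it the profiles of all the elementary bodies $Z_v$ are, up to a factor, translates of one function.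
\end{example}

For $j\ge2$ a measure $\rho$ as in \eqref{eq:def} does not describe $K$ as a Minkowski sum. What remains linear in $\rho$ is the $j$-th area measure of $K$, and we will see in Section~\ref{sec:criterion} that this measure is encoded by $p_K^{\,j}$.

To build examples from Theorem~\ref{thm:criterion} we need bodies with a prescribed profile. The profile gives the radius as a function of the slope of the meridian curve; we invert it and integrate the slope.

\begin{lemma}\label{lem:realize}
Let $p:[0,\infty)\to[0,\infty)$ be nonincreasing and right-continuous, with $p(0)>0$ and $p(0)-p(\tau)\le C\tau$ for some $C>0$ and all $\tau$. Then in every dimension $d\ge3$ there is a body of revolution $K$ with $p_K=p$ on $(0,\infty)$.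
\end{lemma}

\begin{proof}
Let $R=p(0)$ and put $T(\xi)=\sup\{\tau\ge0:p(\tau)>\xi\}\in[0,\infty]$ for $0\le\xi<R$. The function $T$ is nonincreasing, and for $\tau_0>0$
\begin{equation}\label{eq:inverse}
T(\xi)>\tau_0\iff\xi<p(\tau_0).
\end{equation}
Indeed, if $T(\xi)>\tau_0$, then $p(\tau_0)\ge p(\tau_1)>\xi$ for some $\tau_1>\tau_0$; if $p(\tau_0)>\xi$, then $p(\tau_1)>\xi$ for some $\tau_1>\tau_0$ by right-continuity. If $\tau<(R-\xi)/C$, then $p(\tau)>\xi$, so $T(\xi)\ge(R-\xi)/C$. With $\infty^{-1/2}=0$, the function $T^{-1/2}$ is nondecreasing and bounded by the integrable function $\sqrt{C/(R-\xi)}$. Hence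
\[
Y(\xi)=1+\int_\xi^{R}T(z)^{-1/2}\,dz
\]
is finite, continuous, nonincreasing and concave on $[0,R]$. Then $y\mapsto Y(\|y\|)$ is concave on the ball of radius $R$ in $e^\perp$, and $K=\{y+\eta e: y\in e^\perp,\ \|y\|\le R,\ |\eta|\le Y(\|y\|)\}$ is a body of revolution with $h_K(w)=R$.

Let $\xi\in(0,R)$ be a continuity point of $T^{-1/2}$; all but countably many points are. Then $Y'(\xi)=-T(\xi)^{-1/2}$, so $(\xi,Y(\xi))\in M^{u_\varphi}$ for the latitude $\varphi\in(0,\pi/2]$ with $\cot\varphi=T(\xi)^{-1/2}$, that is, $\tan^2\varphi=T(\xi)$. Fix $\tau_0=\tan^2\varphi_0$. By \eqref{eq:inverse}, $\varphi>\varphi_0$ if and only if $\xi<p(\tau_0)$. By Lemma~\ref{lem:profile}(ii), $\varphi>\varphi_0$ if $\xi<p_K(\tau_0)$ and $\varphi\le\varphi_0$ if $\xi>p_K(\tau_0)$. So no continuity point $\xi$ lies strictly between the numbers $p(\tau_0),p_K(\tau_0)\in[0,R]$, and they are equal.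
\end{proof}

The hypothesis $p(0)-p(\tau)\le C\tau$ serves only to make the height $Y$ finite. For $p(\tau)=(1-\sqrt\tau)_+$ one has $T(\xi)=(1-\xi)^2$, and the integral defining $Y$ diverges.

\section{The cones $N_\gamma$}\label{sec:N}

If $f\in N_\gamma$ is given by \eqref{eq:N}, then $f$ is nonnegative and nonincreasing, and $\mu((2\tau,\infty))\le\tau^{-\gamma}f(\tau)<\infty$ for all $\tau>0$. So $\mu$ is finite away from $0$.

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(i)] $N_\gamma$ is a convex cone that contains the nonnegative constants and the functions $e^{-\lambda\tau}$, $\lambda>0$.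
\item[(ii)] $N_\gamma\subseteq N_\delta$ for $0\le\delta\le\gamma$.
\item[(iii)] If $n\ge1$ is an integer, $\gamma\ge n-1$, and $f\in N_\gamma$ is of class $C^n$, then $(-1)^nf^{(n)}\ge0$ on $(0,\infty)$.
\item[(iv)] For $\alpha\ge0$, the function $(1-\tau)_+^\alpha$ lies in $N_\gamma$ if and only if $\alpha\ge\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The right side of \eqref{eq:N} is linear in $(c,\mu)$, and the substitution $v=\tau+z$ in the Gamma integral gives
\begin{equation}\label{eq:exp}
e^{-\lambda\tau}=\frac{\lambda^{\gamma+1}}{\Gamma(\gamma+1)}\int_\tau^\infty(v-\tau)^\gamma e^{-\lambda v}\,dv .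
\end{equation}

(ii) Let $\delta<\gamma$. The Beta integral gives, for $v>\tau$,
\[
(v-\tau)^\gamma=\frac1{\mathrm B(\delta+1,\gamma-\delta)}\int_\tau^v(z-\tau)^\delta(v-z)^{\gamma-\delta-1}\,dz .
\]
Insert this into \eqref{eq:N} and interchange the integrals of the nonnegative integrand. This represents $f$ with exponent $\delta$, the same constant $c$, and the measure with density $\mathrm B(\delta+1,\gamma-\delta)^{-1}\int_{(z,\infty)}(v-z)^{\gamma-\delta-1}\mu(dv)$.

(iii) By (ii) we may assume $\gamma=n-1$. Let $\psi\ge0$ be smooth with compact support in $(0,\infty)$. Taylor's formula at $0$ with integral remainder reads $\int_0^v(v-\tau)^{n-1}\psi^{(n)}(\tau)\,d\tau=(n-1)!\,\psi(v)$. Since $f$ is bounded on the support of $\psi$, Fubini's theorem applies, and $n$ integrations by parts give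
\[
\int_0^\infty(-1)^nf^{(n)}\psi\,d\tau=\int_0^\infty f\,\psi^{(n)}\,d\tau=(n-1)!\int\psi\,d\mu\ge0 .
\]
As $f^{(n)}$ is continuous and $\psi$ is arbitrary, the claim follows.

(iv) The function lies in $N_\alpha$, with $c=0$ and $\mu=\delta_1$, hence in $N_\gamma$ for $\gamma\le\alpha$. Conversely, suppose it has a representation \eqref{eq:N}. At $\tau=1$ the function vanishes, so $c=0$ and $\mu((1,\infty))=0$. For $\frac12<\tau<1$ it follows that $(1-\tau)^\alpha\le(1-\tau)^\gamma\mu((\frac12,1])$, where the last factor is finite. Letting $\tau\to1$ gives $\alpha\ge\gamma$.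
\end{proof}

It is instructive to test Theorem~\ref{thm:criterion} against what we know. The cone $N_0$ consists of all nonnegative, nonincreasing, right-continuous functions $f$ (take $c=\lim_{\tau\to\infty}f(\tau)$ and $\mu((a,b])=f(a)-f(b)$), so by Lemma~\ref{lem:profile} the criterion is void for $j=d-1$, as it must be. The cylinder of Example~\ref{ex:three} lies in all classes. So does the ball: insert \eqref{eq:exp} into $(1+\tau)^{-j/2}=\Gamma(j/2)^{-1}\int_0^\infty\lambda^{j/2-1}e^{-\lambda}e^{-\lambda\tau}\,d\lambda$ and interchange the integrals. The double cone has $p^{\,j}=(1-\tau)_+^0$, so by (iv) it lies in $\mathcal K(j)$ only for $j=d-1$.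

\section{The non-inclusions}\label{sec:counter}

Parts (iii) and (iv) of Lemma~\ref{lem:N} are two different obstructions to membership in $N_\gamma$. The order of vanishing in (iv) separates the classes in the expected direction; the signs of the derivatives in (iii) break the chain.

\subsection*{Higher classes are not contained in lower ones}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(a)]
We interpolate between the double cone and smoother bodies. Let $\alpha\ge0$ and $p(\tau)=(1-\tau)_+^\alpha$ for $\tau\geq0$. Then $1-p(\tau)\le\max(1,\alpha)\,\tau$: for $\tau\ge1$ because $1\le\tau$, for $\tau<1$ and $\alpha\le1$ because $(1-\tau)^\alpha\ge1-\tau$, and for $\tau<1$ and $\alpha\ge1$ by Bernoulli's inequality. Lemma~\ref{lem:realize} gives a body $K$ with $p_K=p$. Since $p^{\,i}=(1-\tau)_+^{i\alpha}$, Theorem~\ref{thm:criterion} and Lemma~\ref{lem:N}(iv) show that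
\[
K\in\mathcal K(i)\iff i\alpha\ge\frac{d-1-i}2\iff i\ge\frac{d-1}{2\alpha+1}.
\]
For $\alpha=\frac{d-1-k}{2k}$ the threshold $\frac{d-1}{2\alpha+1}$ equals $k$. So $K\in\mathcal K(k)$ and $K\notin\mathcal K(j)$ for $j<k$.
\end{proof}

\subsection*{The bodies with $p^{\,j}=1+\frac12e^{-\tau}$}
A single exponential is of no use to us, since all its powers are exponentials again and lie in every $N_\gamma$. The simplest function with two terms is $g(\tau)=1+\frac12e^{-\tau}$; the factor $\frac12$ keeps us inside the disc of convergence of the binomial series. For $j\ge1$ the function $p=g^{1/j}$ is positive, smooth and decreasing on $[0,\infty)$, with $|p'|=\frac1{2j}g^{1/j-1}e^{-\tau}\le\frac12$. Let $K_j\subset\mathbb E^d$ be a body of revolution with profile $g^{1/j}$, given by Lemma~\ref{lem:realize}. For $\beta>0$ and an integer $n\ge1$ put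
\[
Q_{\beta,n}(x)=\sum_{k\ge1}\binom\beta k\,k^n\,x^k,\qquad 0<x<\tfrac12 .
\]

\begin{proposition}\label{prop:Kj}
Let $1\le i\le d-1$.
\begin{enumerate}
\item[(i)] If $j\mid i$, then $K_j\in\mathcal K(i)$.
\item[(ii)] If $Q_{i/j,\,n}(x)<0$ for some $x\in(0,\frac12)$, and $d\ge i+2n-1$, then $K_j\notin\mathcal K(i)$.
\end{enumerate}
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:criterion}, $K_j\in\mathcal K(i)$ if and only if $g^\beta\in N_{(d-1-i)/2}$, where $\beta=i/j$. If $\beta$ is an integer, $g^\beta$ is a polynomial in $e^{-\tau}$ with nonnegative coefficients, and (i) follows from Lemma~\ref{lem:N}(i).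

For (ii) let $x=\frac12e^{-\tau}$, which runs through $(0,\frac12)$, so that $g^\beta=\sum_{k\ge0}\binom\beta kx^k$ and $-\frac d{d\tau}x^k=kx^k$. The binomial series has radius of convergence at least $1$, so each series $\sum_k\binom\beta kk^lx^k$ converges uniformly for $0\le x\le\frac12$, and we may differentiate term by term: $(-1)^n(g^\beta)^{(n)}(\tau)=Q_{\beta,n}(x)$. The condition on $d$ says $(d-1-i)/2\ge n-1$. If $K_j$ were in $\mathcal K(i)$, Lemma~\ref{lem:N}(iii) would give $Q_{\beta,n}\ge0$ on $(0,\frac12)$.
\end{proof}

It remains to find negative values of $Q_{\beta,n}$. We do this twice: for every nonintegral $\beta$ without control of $n$, and for $\beta=1+\frac1j$ with an explicit $n$.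

\begin{lemma}\label{lem:soft}
If $\beta>0$ is not an integer, there are $n\ge1$ and $x\in(0,\frac12)$ with $Q_{\beta,n}(x)<0$.
\end{lemma}

\begin{proof}
Let $b_k=\binom\beta k$ and $q=\lfloor\beta\rfloor+2$. In $q!\,b_q=\beta(\beta-1)\cdots(\beta-q+1)$ only the last factor $\beta-\lfloor\beta\rfloor-1$ is negative, so $b_q<0$. The function $y\mapsto ye^{-y/q}$ is maximal at $y=q$, so we take $x=e^{-n/q}$, which is less than $\frac12$ for large $n$. Then
\[
Q_{\beta,n}(x)=q^nx^q\Bigl(b_q+\sum_{k\ge1,\ k\ne q}b_k\theta_k^{\,n}\Bigr),\qquad\theta_k=\frac kq\,e^{-(k-q)/q}.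
\]
The inequality $\ln y<y-1$ for $y>0$, $y\ne1$, applied to $y=k/q$, gives $0<\theta_k<1$ for $k\ne q$. The sequence $(b_k)$ is bounded, since $|b_{k+1}/b_k|=\frac{k-\beta}{k+1}<1$ for $k>\beta$, and $\sum_k\theta_k<\infty$. By dominated convergence the bracket tends to $b_q<0$ as $n\to\infty$.
\end{proof}

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:structure}(c)]
For each $i\le N$ with $j\nmid i$ let $n(i)$ be the integer that Lemma~\ref{lem:soft} gives for $\beta=i/j$. Let $d_0$ be the maximum of $3$, $N+1$ and the finitely many numbers $i+2n(i)$. For $d\ge d_0$ Proposition~\ref{prop:Kj} shows that $K_j$ has the required property.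
\end{proof}

With $N=j+1$ this already answers the question in the negative for each $j\ge2$ and large $d$. For $j=1$ all exponents $i/j$ are integers, and no negative coefficient appears. An explicit dimension needs an explicit estimate.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have $K_j\in\mathcal K(j)$ by Proposition~\ref{prop:Kj}(i). We apply part (ii) with $i=j+1$ and $n=r+1$; the condition $d\ge i+2n-1$ is the hypothesis $d\ge j+2+2r$. Let $\beta=1+\frac1j\in(1,\frac32]$. It suffices to find $x_0\in(0,\frac12)$ with $Q_{\beta,n}(x_0)<0$.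

\emph{Choice of $x_0$.} At $x=\xi^r$ the $k$-th term grows like $(k\xi^k)^r$. The negative third term gains on the second by the factor $\frac32\xi$, so $\xi$ should be large, and it is overtaken by the fourth when $\xi>\frac34$. We take the endpoint $\xi=\frac34$, where the third and fourth terms grow at the same rate and the coefficients decide in favor of the third. So let $x_0=(\frac34)^r$, which is less than $(\frac34)^3<\frac12$.

\emph{The tail.} Let $b_k=\binom\beta k$ and $a_k=b_kk^nx_0^k$. From $b_{k+1}=b_k\frac{\beta-k}{k+1}$ we see that $b_1,b_2>0$, that the signs alternate from $k=2$ on, and that $|b_{k+1}/b_k|<1$ for $k\ge2$. For $k\ge4$,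
\[
\Bigl|\frac{a_{k+1}}{a_k}\Bigr|<\Bigl(\frac54\Bigr)^{r+1}\Bigl(\frac34\Bigr)^r=\frac54\Bigl(\frac{15}{16}\Bigr)^r\le\frac54\Bigl(1-\frac1{16}\Bigr)^{16}<\frac54\,e^{-1}<1 .
\]
Hence $\sum_{k\ge5}a_k=-(|a_5|-|a_6|)-(|a_7|-|a_8|)-\dots\le0$, and $Q_{\beta,n}(x_0)\le a_1+a_2+a_3+a_4$.

\emph{The first four terms.} Put $\delta=2-\beta=1-\frac1j$. Then $b_1=\beta$, $b_2=\frac\beta j\cdot\frac12$, $b_3=-\frac\beta j\cdot\frac\delta6$, $b_4=\frac\beta j\cdot\frac{\delta(1+\delta)}{24}$, so
\[
\frac{Q_{\beta,n}(x_0)}{\beta x_0}\le1+\frac1j\Bigl[\frac12\,2^nx_0-\frac\delta6\,3^nx_0^2+\frac{\delta(1+\delta)}{24}\,4^nx_0^3\Bigr].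
\]
Here $2^nx_0=2(\frac32)^r$, $3^nx_0^2=3(\frac{27}{16})^r$ and $4^nx_0^3=4(\frac{27}{16})^r$. The total coefficient of $(\frac{27}{16})^r$ in the bracket is
\[
-\frac\delta2+\frac{\delta(1+\delta)}6=-\frac{\delta(2-\delta)}6=-\frac16\Bigl(1-\frac1{j^2}\Bigr)\le-\frac18 ,
\]
where $j\ge2$ is used. Since $\frac{27}{16}=\frac32\cdot\frac98$,
\[
\frac{Q_{\beta,n}(x_0)}{\beta x_0}\le1-\frac1j\Bigl(\frac32\Bigr)^r\Bigl[\frac18\Bigl(\frac98\Bigr)^r-1\Bigr].
\]
Repeated squaring of $(\frac98)^2=1.265625$ gives $(\frac98)^4>1.6018$, $(\frac98)^8>2.5657$, $(\frac98)^{16}>6.582$, and so $(\frac98)^{18}>6.582\cdot1.265625>8.33$. For $r\ge18$ the last bracket therefore exceeds $0.04=\frac1{25}$, and the right side is less than $1-\frac1{25j}(\frac32)^r\le0$. Thus $Q_{\beta,n}(x_0)<0$ and $K_j\in\mathcal K(j)\setminus\mathcal K(j+1)$.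

Finally, $(\frac32)^{18}=387420489/262144>1477>1475=25\cdot59$, so $r=18$ is admissible for $2\le j\le59$, and then $j+2+2r=j+38$.
\end{proof}

\section{From projection volumes to area measures}\label{sec:area}

We now turn to the proof of Theorem~\ref{thm:criterion}. The first step replaces \eqref{eq:def}, an identity between functions on a Grassmannian, by an identity between measures on the sphere. From here on $m=d-j$, $\kappa_n$ is the volume of the $n$-dimensional unit ball ($\kappa_0=1$), and $\mathcal H^n$ is $n$-dimensional Hausdorff measure. For a subspace $H$ of dimension $m$ let $\sigma_H$ be $\mathcal H^{m-1}$ restricted to the great sphere $S^{d-1}\cap H$; for $m=1$ this is counting measure on two points. It is even and has total mass $m\kappa_m$. It depends weakly continuously on $H$, so mixtures $\int\sigma_{F^\perp}\,\rho(dF)$ are well-defined Borel measures on $S^{d-1}$.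

\subsection*{Standard facts}
For convex bodies $K,L$ in an $n$-dimensional Euclidean space $E$, the \emph{mixed volumes} $V^E(K[i],L[n-i])$ are defined by
\begin{equation}\label{eq:mixed}
\operatorname{vol}_n(sK+tL)=\sum_{i=0}^n\binom ni s^it^{n-i}\,V^E(K[i],L[n-i]),\qquad s,t\ge0 .
\end{equation}
\emph{Kubota's formula} expresses mixed volumes with the unit ball $B_E$ of $E$ by mean projection volumes: with the invariant probability measure $dU$ on the Grassmannian $\mathcal L_i(E)$ of $i$-dimensional subspaces of $E$,
\begin{equation}\label{eq:kubota}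
V^E(K[i],B_E[n-i])=\frac{\kappa_n}{\kappa_i}\int_{\mathcal L_i(E)}\operatorname{vol}_i(K|U)\,dU .
\end{equation}

Let $K\subset\mathbb E^d$ have interior points. At $\mathcal H^{d-1}$-almost every boundary point $x$ the outer unit normal $n(x)$ is unique (such points are called regular), and the \emph{surface area measure} $S_{d-1}(K,\cdot)$ is the image of $\mathcal H^{d-1}$ on $\partial K$ under $x\mapsto n(x)$. For every convex body $K$ there are finite nonnegative Borel measures $S_0(K,\cdot),\dots,S_{d-1}(K,\cdot)$ on $S^{d-1}$, the \emph{area measures}, with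
\begin{equation}\label{eq:steiner}
S_{d-1}(K+\varepsilon B,\cdot)=\sum_{i=0}^{d-1}\binom{d-1}i\varepsilon^{d-1-i}S_i(K,\cdot),\qquad\varepsilon>0 ;
\end{equation}
if $K$ has interior points, the two meanings of $S_{d-1}(K,\cdot)$ agree. A linear isometry that maps $K$ to itself preserves each $S_i(K,\cdot)$. In particular $S_i(K,\cdot)$ is even if $K=-K$. For a polytope $A$, the boundary of $A+\varepsilon B$ splits into the pieces $\operatorname{relint}\Phi+\varepsilon(N_\Phi\cap S^{d-1})$, where $\Phi$ is a face and $N_\Phi$ its normal cone, and a face of dimension $i$ contributes $\varepsilon^{d-1-i}\operatorname{vol}_i(\Phi)\,\mathcal H^{d-1-i}(N_\Phi\cap S^{d-1}\cap\,\cdot\,)$ to \eqref{eq:steiner}. If $C_F$ is a unit cube in $F\in\mathcal L_j^d$, its only $j$-dimensional face is $C_F$ itself, with normal cone $F^\perp$. Hence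
\begin{equation}\label{eq:cube}
S_j(C_F,\cdot)=c_{d,j}\,\sigma_{F^\perp},\qquad c_{d,j}=\binom{d-1}j^{-1}.
\end{equation}
\emph{Cauchy's projection formula} states that for unit vectors $a$
\begin{equation}\label{eq:cauchy}
\operatorname{vol}_{d-1}(K|a^\perp)=\frac12\int_{S^{d-1}}|\langle u,a\rangle|\,S_{d-1}(K,du).
\end{equation}
Finally, the cosine transform is injective on even measures (Aleksandrov): if $\nu$ is an even finite signed Borel measure on $S^{d-1}$ with $\int|\langle u,a\rangle|\,\nu(du)=0$ for all unit vectors $a$, then $\nu=0$.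

\subsection*{The reduction}
If the $j$-dimensional shadows of $K$ are those of a cloud of cubes $C_F$, one expects from \eqref{eq:cube} that $S_j(K,\cdot)$ is the corresponding mixture of the measures $c_{d,j}\sigma_{F^\perp}$. The next lemma confirms this and says exactly how much of \eqref{eq:def} the identity of measures retains.

\begin{lemma}\label{lem:area}
Let $K=-K$ be a convex body, let $\rho\ge0$ be a finite Borel measure on $\mathcal L_j^d$, and put $f(E)=\operatorname{vol}_j(K|E)-\int|\langle E,F\rangle|\,\rho(dF)$. Then
\begin{equation}\label{eq:area}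
S_j(K,\cdot)=c_{d,j}\int\sigma_{F^\perp}\,\rho(dF)
\end{equation}
if and only if $\int_{\mathcal L_j(a^\perp)}f(E)\,dE=0$ for all unit vectors $a$.
\end{lemma}

\begin{proof}
Let $A$ be any convex body. Apply \eqref{eq:cauchy} to $A+\varepsilon B$, whose projection is $A|a^\perp+\varepsilon B_{a^\perp}$, expand both sides by \eqref{eq:mixed} and \eqref{eq:steiner}, and compare the coefficients of $\varepsilon^{d-1-j}$. Together with \eqref{eq:kubota} in the space $a^\perp$ this gives
\[
\int|\langle u,a\rangle|\,S_j(A,du)=2V^{a^\perp}\bigl((A|a^\perp)[j],B_{a^\perp}[d-1-j]\bigr)=\frac{2\kappa_{d-1}}{\kappa_j}\int_{\mathcal L_j(a^\perp)}\operatorname{vol}_j(A|E)\,dE .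
\]
Use this identity for $A=K$ and for $A=C_F$, where $\operatorname{vol}_j(C_F|E)=|\langle E,F\rangle|$ and \eqref{eq:cube} holds. Integrate the second identity with respect to $\rho$ and subtract it from the first. With $\nu=S_j(K,\cdot)-c_{d,j}\int\sigma_{F^\perp}\,\rho(dF)$ we obtain
\[
\int|\langle u,a\rangle|\,\nu(du)=\frac{2\kappa_{d-1}}{\kappa_j}\int_{\mathcal L_j(a^\perp)}f(E)\,dE .
\]
The finite signed measure $\nu$ is even because $K=-K$, so it vanishes if and only if its cosine transform does.
\end{proof}

To return from \eqref{eq:area} to \eqref{eq:def} we must recover $f$ from its averages over the sets $\mathcal L_j(a^\perp)$. These averages are a function on the sphere, of dimension $d-1$, while $f$ lives on a manifold of dimension $j(d-j)$, and we do not attempt this in general. Under rotational symmetry both are functions of one variable, related by an Abel-type integral that can be inverted.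

We first describe the orbits of $G$ on $\mathcal L_l^d$, $1\le l\le d-1$. Fix orthonormal vectors $e_1,\dots,e_l\in e^\perp$ and put
\begin{equation}\label{eq:section}
E_t=\operatorname{span}\bigl(e_1,\dots,e_{l-1},\,te+\sqrt{1-t^2}\,e_l\bigr),\qquad0\le t\le1 .
\end{equation}
This is a continuous family with $\|P_{E_t}e\|=t$, and every $E\in\mathcal L_l^d$ with $\|P_Ee\|=t$ has the form \eqref{eq:section} for some orthonormal $l$-frame in $e^\perp$. For $t=0$ take an orthonormal basis of $E\subset e^\perp$. For $t>0$ take an orthonormal basis $e_1',\dots,e_{l-1}'$ of $E\cap e^\perp$; the unit vector $t^{-1}P_Ee\in E$ is orthogonal to it and has inner product $t$ with $e$, so it equals $te+\sqrt{1-t^2}\,e_l'$ with a unit vector $e_l'$ orthogonal to $e,e_1',\dots,e_{l-1}'$ (any such vector if $t=1$). Since $G$ is transitive on orthonormal $l$-frames in $e^\perp$, the orbits of $G$ are the level sets of $E\mapsto\|P_Ee\|$.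

\begin{lemma}\label{lem:abel}
Let $f$ be a continuous $G$-invariant function on $\mathcal L_j^d$ with $\int_{\mathcal L_j(a^\perp)}f(E)\,dE=0$ for all unit vectors $a$. Then $f=0$.
\end{lemma}

\begin{proof}
If $j=d-1$, then $\mathcal L_j(a^\perp)=\{a^\perp\}$ and the hypothesis says $f=0$. Let $j\le d-2$. By the description of the orbits, $f(E)=\psi(\|P_Ee\|)$ with the continuous function $\psi(t)=f(E_t)$ on $[0,1]$. Given $b\in(0,1]$, choose $a$ with $\langle a,e\rangle^2=1-b$. Then $P_{a^\perp}e=\sqrt b\,e'$ with a unit vector $e'\in a^\perp$, and $\|P_Ee\|=\sqrt b\,\|P_Ee'\|$ for $E\subset a^\perp$. If $E$ is uniformly distributed in $\mathcal L_j(a^\perp)$, then $\|P_Ee'\|^2$ has the same law as the sum of the squares of the first $j$ coordinates of a uniform point on the unit sphere of $\mathbb E^{d-1}$, namely the Beta law with density proportional to $y^{j/2-1}(1-y)^{\alpha-1}$ on $(0,1)$, where $\alpha=(d-1-j)/2>0$. So $\int_0^1\psi(\sqrt{by})\,y^{j/2-1}(1-y)^{\alpha-1}dy=0$. Substitute $z=by$ and put $\phi(z)=\psi(\sqrt z)\,z^{j/2-1}$, which is continuous on $(0,1]$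 and integrable:
\[
\int_0^b\phi(z)(b-z)^{\alpha-1}\,dz=0\qquad\text{for all }b\in(0,1].
\]
We raise the exponent to an integer by a Riemann--Liouville integration. Choose an integer $k>\alpha$, multiply by $(y-b)^{k-\alpha-1}$ and integrate over $b\in(0,y)$. Fubini's theorem and the Beta integral $\int_z^y(y-b)^{k-\alpha-1}(b-z)^{\alpha-1}db=\mathrm B(k-\alpha,\alpha)(y-z)^{k-1}$ give $\int_0^y\phi(z)(y-z)^{k-1}dz=0$ for all $y\in(0,1]$. The $k$-th derivative of the left side is $(k-1)!\,\phi(y)$. So $\phi=0$ on $(0,1)$, and $\psi=0$ by continuity.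
\end{proof}

\begin{corollary}\label{cor:area}
If $K\in\mathcal K(j)$ with measure $\rho$, then \eqref{eq:area} holds. Conversely, if $K$ is a body of revolution and \eqref{eq:area} holds with a $G$-invariant finite measure $\rho\ge0$, then $K\in\mathcal K(j)$.
\end{corollary}

\begin{proof}
In the first case the function $f$ of Lemma~\ref{lem:area} vanishes. In the second case $f$ is $G$-invariant and continuous (by dominated convergence, as $|\langle E,F\rangle|\le1$ is continuous), its averages vanish by Lemma~\ref{lem:area}, and $f=0$ by Lemma~\ref{lem:abel}.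
\end{proof}

\section{Proof of the criterion}\label{sec:criterion}

Both sides of \eqref{eq:area} are now to be compared for a body of revolution. A $G$-invariant measure on the upper hemisphere is determined by its values on the open caps
\[
\Omega_\varphi=\{u\in S^{d-1}:\langle u,e\rangle>\sin\varphi\},\qquad0<\varphi<\pi/2 .
\]
We weight the measures by $\langle u,e\rangle$, because this factor turns surface area into the volume of the projection onto $e^\perp$, which is governed by the profile. Throughout, $\tau=\tan^2\varphi$ and $\gamma=(m-1)/2=(d-1-j)/2$.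

\begin{lemma}\label{lem:cap}
For a body of revolution $K$ and $\varphi_0\in(0,\pi/2)$, $\tau_0=\tan^2\varphi_0$,
\[
\int_{\Omega_{\varphi_0}}\langle u,e\rangle\,S_j(K,du)=\kappa_{d-1}\,p_K(\tau_0)^j\cos^{m-1}\varphi_0 .
\]
\end{lemma}

\begin{proof}
Let first $K$ have interior points and $j=d-1$. The left side is the integral of $\langle n(x),e\rangle$ with respect to $\mathcal H^{d-1}$ over the regular boundary points $x$ with $n(x)\in\Omega_{\varphi_0}$. The projection $K|e^\perp$ is convex and $G$-invariant, so it is the ball of radius $R=h_K(w)$; let $U$ be its interior. We sort the boundary points $x$ by their projection $y=P_{e^\perp}x$.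

If $\|y\|=R$, then $y/R$ is a normal vector at $x$, so a regular point of this kind has $\langle n(x),e\rangle=0$ and does not count. If $y\in U$, the line $y+\mathbb Re$ meets the interior of $K$ and has an upper and a lower boundary point. A normal $u$ at such a point $x$ satisfies $\langle u,x-z\rangle>0$ for an interior point $z$ on the line, so $\langle u,e\rangle$ is positive at the upper and negative at the lower point. Only upper points count. They form the graph of a concave function $Y$ on $U$. At a point of differentiability $\langle n,e\rangle=(1+\|\nabla Y\|^2)^{-1/2}$, while the area element of the graph is $(1+\|\nabla Y\|^2)^{1/2}dy$. So the integral equals the Lebesgue measure of the set of $y\in U$ at which $Y$ is differentiable and the normal at the upper point lies in $\Omega_{\varphi_0}$.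

Let $y\in U$, $y\ne0$, let $x$ be the upper point and $u=n(x)$. For $g\in G$ we have $gx\in K$, hence $\langle u,gx\rangle\le\langle u,x\rangle$, that is, $\langle P_{e^\perp}u,gy\rangle\le\langle P_{e^\perp}u,y\rangle$. The points $gy$ fill the sphere of radius $\|y\|$ in $e^\perp$, so $P_{e^\perp}u$ is a nonnegative multiple of $y$. With the choice $w=y/\|y\|$ this means $u=u_\varphi$ for some $\varphi\in(0,\pi/2]$, and $x\in M^{u_\varphi}$ has $w$-coordinate $\|y\|$. By Lemma~\ref{lem:profile}(ii), $u\in\Omega_{\varphi_0}$ if $\|y\|<p_K(\tau_0)$ and $u\notin\Omega_{\varphi_0}$ if $\|y\|>p_K(\tau_0)$. As $0\le p_K(\tau_0)\le R$ and $Y$ is differentiable almost everywhere, the set in question is the ball of radius $p_K(\tau_0)$ up to a null set, and its volume is $\kappa_{d-1}p_K(\tau_0)^{d-1}$.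

For general $K$ and $j$ apply this to $K+\varepsilon B$, $\varepsilon>0$. By \eqref{eq:steiner} and Lemma~\ref{lem:profile}(iv),
\[
\sum_{i=0}^{d-1}\binom{d-1}i\varepsilon^{d-1-i}\int_{\Omega_{\varphi_0}}\langle u,e\rangle\,S_i(K,du)=\kappa_{d-1}\bigl(p_K(\tau_0)+\varepsilon\cos\varphi_0\bigr)^{d-1}.
\]
Compare the coefficients of $\varepsilon^{d-1-j}=\varepsilon^{m-1}$.
\end{proof}

Next we compute the same integral for the building blocks $\sigma_{F^\perp}$. For $F\in\mathcal L_j^d$ let $s=\|P_{F^\perp}e\|$, the sine of the highest latitude that the great sphere $S^{d-1}\cap F^\perp$ reaches, and let $v(F)=s^2/(1-s^2)\in[0,\infty]$ be the squared tangent of that latitude. The map $F\mapsto v(F)$ is continuous and $G$-invariant. Put $\chi(v)=v^{1-m/2}(1+v)^{-1/2}$ and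
\[
k(v,\tau)=\chi(v)\,(v-\tau)_+^\gamma\quad(0<v<\infty),\qquad k(0,\tau)=0,\qquad k(\infty,\tau)=1 .
\]

\begin{lemma}\label{lem:block}
For $F\in\mathcal L_j^d$ and $\varphi\in(0,\pi/2)$,
\[
\int_{\Omega_\varphi}\langle u,e\rangle\,\sigma_{F^\perp}(du)=\kappa_{m-1}\,k(v(F),\tau)\cos^{m-1}\varphi .
\]
\end{lemma}

\begin{proof}
Let $t=\sin\varphi$. If $s\le t$, the cap does not meet $F^\perp$, and $v(F)\le\tau$, so both sides vanish. Let $s>t$. For $u\in S^{d-1}\cap F^\perp$ we have $\langle u,e\rangle=s\zeta$, where $\zeta$ is the coordinate of $u$ along the unit vector $s^{-1}P_{F^\perp}e$. For $m\ge2$ the image of $\sigma_{F^\perp}$ under $u\mapsto\zeta$ has density $(m-1)\kappa_{m-1}(1-\zeta^2)^{(m-3)/2}$ on $(-1,1)$, so the integral is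
\[
\int_{t/s}^1s\zeta\,(m-1)\kappa_{m-1}(1-\zeta^2)^{(m-3)/2}d\zeta=\kappa_{m-1}\,s\Bigl(1-\frac{t^2}{s^2}\Bigr)^{\gamma}=\kappa_{m-1}\,s^{2-m}(s^2-t^2)^{\gamma}.
\]
For $m=1$ only the point $\zeta=1$ lies in the cap, the integral is $s$, and the same formula holds. If $s=1$, the result is $\kappa_{m-1}(1-t^2)^\gamma=\kappa_{m-1}\cos^{m-1}\varphi$. If $s<1$, write $v=v(F)$. Then $s^2=\frac v{1+v}$, $t^2=\frac\tau{1+\tau}$ and $\cos^2\varphi=\frac1{1+\tau}$, so $s^2-t^2=\frac{v-\tau}{1+v}\cos^2\varphi$, and
\[
s^{2-m}(s^2-t^2)^\gamma=v^{1-m/2}(1+v)^{m/2-1-\gamma}(v-\tau)^\gamma\cos^{m-1}\varphi ,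
\]
where $m/2-1-\gamma=-\frac12$.
\end{proof}

The factor $\cos^{m-1}\varphi$ is common to both lemmas and cancels. Put $c'=c_{d,j}\kappa_{m-1}/\kappa_{d-1}>0$. For a $\sigma$-finite measure $\rho\ge0$ on $\mathcal L_j^d$ with image $\tilde\rho$ on $[0,\infty]$ under $F\mapsto v(F)$, and $\Sigma=c_{d,j}\int\sigma_{F^\perp}\rho(dF)$, the two lemmas and Tonelli's theorem show that
\begin{equation}\label{eq:compare}
\int_{\Omega_\varphi}\langle u,e\rangle\,S_j(K,du)=\int_{\Omega_\varphi}\langle u,e\rangle\,\Sigma(du)\iff p_K(\tau)^j=c'\int_{[0,\infty]}k(v,\tau)\,\tilde\rho(dv).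
\end{equation}
For $d=3$, $j=1$ we have $c'=\frac12\cdot\frac2\pi=\frac1\pi$ and $\chi(v)=(1+v)^{-1/2}$, in agreement with Example~\ref{ex:R3}.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
\emph{Necessity.} Let $K\in\mathcal K(j)$ with measure $\rho$. By Corollary~\ref{cor:area}, $S_j(K,\cdot)=\Sigma$, so the right side of \eqref{eq:compare} holds for all $\tau>0$. This is a representation \eqref{eq:N} of $p_K^{\,j}$ with $c=c'\tilde\rho(\{\infty\})$ and $\mu(dv)=c'\chi(v)\,\tilde\rho(dv)$ on $(0,\infty)$.

\emph{Sufficiency.} Let $p_K^{\,j}$ be given by \eqref{eq:N}. We invert the relations just found, and then have to deal with two points that the caps do not see directly: the total mass of the resulting measure, and the equator.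

Define $\tilde\rho$ on $(0,\infty]$ by $\tilde\rho(dv)=(c'\chi(v))^{-1}\mu(dv)$ on $(0,\infty)$ and $\tilde\rho(\{\infty\})=c/c'$. It is finite on compact subsets of $(0,\infty)$, because $\mu$ is (we have $\mu((2\tau,\infty))\le\tau^{-\gamma}p_K(\tau)^j$) and $\chi$ is positive and continuous; so $\tilde\rho$ is $\sigma$-finite. For $v\in[0,\infty]$ let $F_v$ be the orthogonal complement of the space $E_s$ of \eqref{eq:section} with $l=m\le d-1$ and $s=\sqrt{v/(1+v)}$ ($s=1$ for $v=\infty$). Then $v(gF_v)=v$ for $g\in G$, and $(g,v)\mapsto gF_v$ is continuous. Let $\rho^+$ be the image of $dg\otimes\tilde\rho$ under this map, where $dg$ is the Haar probability measure on $G$. The measure $\rho^+$ is $G$-invariant, it is concentrated on $\{F:v(F)>0\}$, and its image under $F\mapsto v(F)$ is $\tilde\rho$, so it is $\sigma$-finite. Let $\Sigma^+=c_{d,j}\int\sigma_{F^\perp}\rho^+(dF)$, an even $G$-invariant measure. By construction the right side of \eqref{eq:compare} holds for $\rho^+$ and all $\tau>0$.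

\emph{Off the equator.} On the open hemisphere $S_+=\{u:\langle u,e\rangle>0\}$ consider the $G$-invariant measures $\Lambda_1(du)=\langle u,e\rangle S_j(K,du)$ and $\Lambda_2(du)=\langle u,e\rangle\Sigma^+(du)$. By \eqref{eq:compare} they take the same finite value on each cap. So their images under $u\mapsto\langle u,e\rangle$ agree on all intervals $(t,1]$, $0<t<1$, and therefore coincide on $(0,1]$. For a Borel function $\psi\ge0$ on $S_+$, invariance and Tonelli's theorem give $\int\psi\,d\Lambda_i=\int\!\!\int_G\psi(gu)\,dg\,\Lambda_i(du)$. The inner integral is a Borel function of $\langle u,e\rangle$ alone, because $G$ is transitive on each set $\{u\in S^{d-1}:\langle u,e\rangle=t\}$. Hence $\Lambda_1=\Lambda_2$, so $S_j(K,\cdot)=\Sigma^+$ on $S_+$, and on $-S_+$ since both measures are even.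

\emph{Finiteness.} If $v(F)>0$, then $F^\perp\cap e^\perp$ is a proper subspace of $F^\perp$, so $\sigma_{F^\perp}$ gives mass $0$ to the equator $S^{d-1}\cap e^\perp$ and mass $\frac12m\kappa_m$ to $S_+$. Thus $\Sigma^+$ does not charge the equator, and $\frac12c_{d,j}m\kappa_m\,\rho^+(\mathcal L_j^d)=\Sigma^+(S_+)=S_j(K,S_+)<\infty$.

\emph{The equator.} Let $\rho^0$ be the image of $dg$ under $g\mapsto gF_0$. As $F_0^\perp\subset e^\perp$, the measure $c_{d,j}\int\sigma_{F^\perp}\rho^0(dF)$ is a nonzero finite $G$-invariant measure on the equator. The restriction of $S_j(K,\cdot)$ to the equator is finite and $G$-invariant as well. Since $G$ acts transitively on the equator, invariant measures are unique up to a factor, and the restriction equals $\lambda c_{d,j}\int\sigma_{F^\perp}\rho^0(dF)$ with some $\lambda\ge0$.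

So \eqref{eq:area} holds with the finite $G$-invariant measure $\rho=\rho^++\lambda\rho^0\ge0$, and $K\in\mathcal K(j)$ by Corollary~\ref{cor:area}.
\end{proof}

\section{Sums of indices}\label{sec:sums}

For a zonotope, the $(i+j)$-dimensional parallelotopes in \eqref{eq:def} arise by adding an $i$-dimensional and a $j$-dimensional one. We imitate this for $K\in\mathcal K(i)\cap\mathcal K(j)$. Let $n=i+j$, $E\in\mathcal L_n^d$ and $K'=K|E$, and write $\operatorname{vol}_n(K')=V^E(K'[i],K'[j])$. We want to replace $K'[i]$ by a cloud of flat $i$-dimensional pieces and $K'[j]$ by a cloud of flat $j$-dimensional pieces. The hypothesis $K\in\mathcal K(i)$ allows the first replacement only when the other argument is flat, for only then is the mixed volume a projection volume. A theorem of Klain removes this restriction.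

We need the following properties of mixed volumes in $E$. The function $(P,A)\mapsto V^E(P[i],A[j])$ is continuous in the Hausdorff metric, invariant under translations of each argument, unchanged under $(P,A)\mapsto(-P,-A)$, and homogeneous of degree $j$ in $A$. For fixed $P$ it is a \emph{valuation} in $A$, that is, a function $\Psi$ with $\Psi(A\cup A')+\Psi(A\cap A')=\Psi(A)+\Psi(A')$ whenever $A$, $A'$ and $A\cup A'$ are convex bodies.

\begin{lemma}\label{lem:flat}
Let $L\subset E$ be a subspace of dimension $l$, let $L^*$ be its orthogonal complement in $E$, and let $P\subset L$ and $A\subset E$ be convex bodies. Then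
\[
\binom nl V^E(P[l],A[n-l])=\operatorname{vol}_l(P)\operatorname{vol}_{n-l}(A|L^*).
\]
If $\dim A\le n-l$, both sides equal $\operatorname{vol}_n(P+A)$.
\end{lemma}

\begin{proof}
For $y\in A|L^*$ let $A_y=(A-y)\cap L$. The fiber of $tP+A$ over $y$ is $y+tP+A_y$, so
\[
t^{-l}\operatorname{vol}_n(tP+A)=\int_{A|L^*}\operatorname{vol}_l(P+t^{-1}A_y)\,dy\longrightarrow\operatorname{vol}_l(P)\operatorname{vol}_{n-l}(A|L^*)\qquad(t\to\infty)
\]
by bounded convergence. So the polynomial \eqref{eq:mixed} in $t$ has degree at most $l$, and the limit is its coefficient of $t^l$. Let $\dim A\le n-l$ and take $t=1$. Either $A|L^*$ is a null set and all terms vanish, or the projection onto $L^*$ is injective on the affine hull of $A$, each $A_y$ is a point, and the integrand is $\operatorname{vol}_l(P)$.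
\end{proof}

\begin{theorem}[Klain \cite{Klain}]\label{thm:klain}
Let $\Psi$ be a continuous, translation invariant valuation on the convex bodies in $E$ that is even, $\Psi(-A)=\Psi(A)$, and homogeneous of degree $j$. If $\Psi$ vanishes on all bodies contained in $j$-dimensional subspaces, then $\Psi=0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(b)]
Let $K\in\mathcal K(i)\cap\mathcal K(j)$ with measures $\rho_i$ and $\rho_j$, and let $n$, $E$, $K'$ be as above. For a subspace $F$ let $D_F$ be the ball in $F$ with center $0$ and $(\dim F)$-dimensional volume $1$, and let $D_F'=D_F|E$. Balls are more convenient than cubes here, since $D_F$ depends continuously on $F$. For subspaces $F,H$ of the same dimension $l$ we have $\operatorname{vol}_l(D_F|H)=|\langle H,F\rangle|$, and if $H\subset E$, then $K'|H=K|H$ and $D_F'|H=D_F|H$.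

\emph{First replacement.} For convex bodies $A\subset E$ put
\[
\Psi(A)=V^E(K'[i],A[j])-\int_{\mathcal L_i^d}V^E(D'_F[i],A[j])\,\rho_i(dF).
\]
The integrand is continuous in $(F,A)$ and $\mathcal L_i^d$ is compact, so $\Psi$ is well-defined and continuous. It is a translation invariant valuation, homogeneous of degree $j$, and it is even because $K'=-K'$ and $D'_F=-D'_F$; this is where central symmetry is used. Let $A$ lie in a $j$-dimensional subspace $H\subset E$ with complement $H^*$ in $E$, of dimension $i$. Lemma~\ref{lem:flat}, with $A$ as the flat body, gives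
\[
\binom ni\Psi(A)=\operatorname{vol}_j(A)\Bigl(\operatorname{vol}_i(K|H^*)-\int|\langle H^*,F\rangle|\,\rho_i(dF)\Bigr)=0
\]
by \eqref{eq:def} for $\rho_i$. So $\Psi=0$ by Theorem~\ref{thm:klain}, and $A=K'$ yields
\begin{equation}\label{eq:first}
\operatorname{vol}_n(K|E)=\int V^E(D'_F[i],K'[j])\,\rho_i(dF).
\end{equation}

\emph{Second replacement.} Now the first argument is flat, and Klain's theorem is not needed again. Fix $F\in\mathcal L_i^d$, choose an $i$-dimensional subspace $L\subset E$ that contains $F|E$, and let $L^*$ be its complement in $E$, of dimension $j$. By Lemma~\ref{lem:flat}, \eqref{eq:def} for $\rho_j$, and the last statement of Lemma~\ref{lem:flat} applied to $P=D_F'$, $A=D_U'$,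
\begin{align*}
\binom niV^E(D'_F[i],K'[j])&=\operatorname{vol}_i(D'_F)\operatorname{vol}_j(K|L^*)=\int\operatorname{vol}_i(D'_F)\operatorname{vol}_j(D'_U|L^*)\,\rho_j(dU)\\
&=\int\operatorname{vol}_n\bigl((D_F+D_U)|E\bigr)\,\rho_j(dU).
\end{align*}

\emph{The measure.} Let $[F,U]=\operatorname{vol}_n(D_F+D_U)$, a continuous and hence bounded function on $\mathcal L_i^d\times\mathcal L_j^d$. If $F\cap U\ne\{0\}$, then $\dim(F+U)<n$ and $\operatorname{vol}_n((D_F+D_U)|E)=0$. On the open set $W=\{(F,U):F\cap U=\{0\}\}$ the map $(F,U)\mapsto F+U\in\mathcal L_n^d$ is continuous, and $\operatorname{vol}_n((D_F+D_U)|E)=[F,U]\,|\langle E,F+U\rangle|$. With \eqref{eq:first},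
\[
\operatorname{vol}_n(K|E)=\binom ni^{-1}\int_W|\langle E,F+U\rangle|\,[F,U]\,(\rho_i\otimes\rho_j)(d(F,U)).
\]
So \eqref{eq:def} holds in degree $n$ with the image of the finite measure $\binom ni^{-1}[F,U]\,\rho_i\otimes\rho_j$ on $W$ under $(F,U)\mapsto F+U$, which does not depend on $E$. Hence $K\in\mathcal K(i+j)$.

If $K\in\mathcal K(j)$, induction on $l$ with $i=(l-1)j$ gives $K\in\mathcal K(lj)$ as long as $lj\le d-1$. For $l\ge2$ the inclusion $\mathcal K(j)\subseteq\mathcal K(lj)$ is strict by part (a).
\end{proof}

\begin{proof}[Proof of the rest of Theorem~\ref{thm:structure}]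
(c) The first statement was proved in Section~\ref{sec:counter}. Let $j<k$. If $j\mid k$ and $d>k$, then $\mathcal K(j)\subseteq\mathcal K(k)$ by (b). If $j\nmid k$, the first statement with $N=k$ gives, for all $d\ge d_0$, a body in $\mathcal K(j)$ that is not in $\mathcal K(k)$.

(d) We have $\mathcal K(1)\subseteq\mathcal K(2)$ by (b), and $\mathcal K(d-2)\subseteq\mathcal K(d-1)$ because $\mathcal K(d-1)$ consists of all centrally symmetric convex bodies. Both inclusions are strict by (a). For $d=3$ and $d=4$ every $j$ with $1\le j\le d-2$ equals $1$ or $d-2$.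
\end{proof}

\begin{thebibliography}{9}

\bibitem{Klain}
D.~Klain, \emph{Even valuations on convex bodies}, Trans. AMS 352 (2000).

\bibitem{OU}
The University of Oklahoma,
\texttt{https://shareok.org/bitstream/handle/11244/5949/}\allowbreak\texttt{9962978.PDF?sequence=1\&isAllowed=y}.

\bibitem{Weil}
Weil, 1982.

\end{thebibliography}
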